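\title{Deformation classes of Cohen--Macaulay modules on quotient surface singularities}

\begin{abstract}
Let $X=\mathbb C^2/G$ be a quotient surface singularity. We prove that two maximal Cohen--Macaulay modules of the same rank on $X$ are joined by a chain of deformations if and only if their determinants in the divisor class group agree. Hence, in every rank, the deformation graph of these modules has exactly $|G/[G,G]|$ connected components. The proof lifts a module to a vector bundle on the minimal resolution, shows that its component depends only on the degrees of this bundle on the exceptional curves, and splits the vector of degrees into degree vectors of line bundles by means of submodular functions.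
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G\subset GL(2,\mathbb C)$ be a finite subgroup containing no pseudo-reflections, that is, no element $g\ne1$ with eigenvalue $1$. Let $X=\mathbb C^2/G$, regarded as a germ at the image $0$ of the origin. Its local ring $\mathcal O_X$ may be taken to be $\mathbb C\{x,y\}^G$, or $\mathbb C[[x,y]]^G$, or the local ring of $\operatorname{Spec}\mathbb C[x,y]^G$ at $0$; everything below holds for each of the three. Modules are finitely generated. Since $\mathcal O_X$ is a normal domain of dimension two, every module has a rank, and a nonzero module is \emph{maximal Cohen--Macaulay} (MCM) if it has depth two.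

\begin{definition}\label{def:deformation}
A \emph{deformation of $M_1$ to $M_2$} consists of a connected smooth curve $T$, a point $t_0\in T$, and a coherent module $\mathcal M$ on $X\times T$, flat over $T$, whose fibers $\mathcal M_t$ are MCM $\mathcal O_X$-modules, such that $\mathcal M_{t_0}\cong M_1$ and $\mathcal M_t\cong M_2$ for all $t$ in a nonempty open subset of $T\setminus\{t_0\}$. For an integer $r\ge1$, the directed graph $\mathbf G^{\mathrm{def}}(X,r)$ has as vertices the isomorphism classes $[M]$ of MCM modules of rank $r$, and an edge $[M_1]\to[M_2]$ whenever there is a deformation of $M_1$ to $M_2$. Its \emph{components} are the connected components of the underlying undirected graph. We write $M\sim N$ if $[M]$ and $[N]$ lie in the same component.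
\end{definition}

The following problem is taken from \cite{DefRel}.

\medskip\noindent\textbf{Conjecture (A).} \emph{For every quotient surface singularity $X=\mathbb C^2/G$ and every rank $r$, the number of components of $\mathbf G^{\mathrm{def}}(X,r)$ equals the order of $G/[G,G]$.}\medskip

We prove the conjecture. Let $C(X)$ be the divisor class group, viewed as the group of isomorphism classes of rank-one MCM modules with product $L\cdot L'=(L\otimes L')^{**}$. For an MCM module $M$ of rank $r$ put $\det M=(\Lambda^rM)^{**}\in C(X)$.

\begin{theorem}\label{thm:main}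
Let $G\subset GL(2,\mathbb C)$ be finite without pseudo-reflections, $X=\mathbb C^2/G$, and $r\ge1$ an integer. MCM modules of rank $r$ exist. Two vertices $[M]$, $[N]$ of $\mathbf G^{\mathrm{def}}(X,r)$ lie in the same component if and only if $\det M\cong\det N$. Hence $\mathbf G^{\mathrm{def}}(X,r)$ has exactly $|C(X)|=|G/[G,G]|$ components, and each contains exactly one module of the form $\mathcal O_X^{r-1}\oplus L$ with $L$ of rank one.
\end{theorem}

Why should one expect this? The vertices of the graph correspond to the $r$-dimensional representations $\rho$ of $G$, and the determinant of the module attached to $\rho$ is the module attached to the character $\det\rho$ (Section~\ref{sec:modules}). The determinant takes values in a finite group, so it should not move in a family over a connected base. All values occur, so there should be at least $|G/[G,G]|$ components, and for $r=1$ there are only that many vertices. As $r$ grows the number of vertices grows, and the conjecture says that the determinant remains the only invariant of a component.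

The smallest example is $G=\{\pm1\}$. The rank-one MCM modules are $\mathcal O_X$, the even power series, and $L$, the odd ones. The vertices in rank $r$ are the modules $\mathcal O_X^{r-j}\oplus L^j$, and the determinant records the parity of $j$. The theorem asserts that $L\oplus L\sim\mathcal O_X\oplus\mathcal O_X$. This follows from the exact sequence
\[
0\to L\xrightarrow{\ f\mapsto(-yf,\,xf)\ }\mathcal O_X^2\xrightarrow{\ (a,b)\mapsto ax+by\ }L\to0,
\]
because scaling the class of an extension deforms the split extension to the middle term (Lemma~\ref{lem:ext}). The hypothesis on pseudo-reflections cannot be dropped: if $G$ is generated by $\operatorname{diag}(1,-1)$, then $X$ is smooth, every MCM module is free and the graph has one vertex, while $|G/[G,G]|=2$.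

The proof has three parts.
\begin{enumerate}
\item[(1)] The determinant is constant in families (Proposition~\ref{prop:detinv}).
\item[(2)] Two direct sums of $r$ rank-one modules with the same determinant are $\sim$-equivalent (Section~\ref{sec:sums}). The tool is a smooth curve $C$ through the singular point: twisting by its ideal can be moved from one summand to another.
\item[(3)] Every MCM module is $\sim$-equivalent to a direct sum of rank-one modules.
\end{enumerate}
Part (3) is the main difficulty. It is empty for abelian $G$. When the image of $G$ in $PGL_2(\mathbb C)$ is dihedral it follows from explicit families (Section~\ref{sec:dihedral}). In the tetrahedral, octahedral and icosahedral cases we pass to the minimal resolution $\pi\colon\tilde X\to X$. An MCM module of rank $r$ is the direct image of a ``good'' vector bundle, and its component depends only on $r$ and on the vector $\gamma$ of degrees of the bundle on the exceptional curves (Section~\ref{sec:good}). This vector satisfies a system of linear inequalities whose right-hand sides are proportional to $r$, and the system for $r=1$ characterizes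 the good line bundles of nonnegative degrees (Section~\ref{sec:line}). It remains to write an integral solution of the rank $r$ system as a sum of $r$ integral solutions of the rank one system, which is done with submodular functions (Section~\ref{sec:split}).

For $G=1$ every MCM module is free and the theorem is trivial. From now on $G\ne1$.

\section{Modules and families}\label{sec:modules}

Put $S=\mathbb C[x,y]$ and $X_0=\operatorname{Spec}S^G$, with singular point $0$. The symbol $X_1$ denotes an affine open neighborhood of $0$ in $X_0$, which we shrink when necessary, and $U=X_1\setminus\{0\}$. Since no $g\neq1$ has eigenvalue $1$, the group $G$ acts freely on $\mathbb C^2\setminus\{0\}$, and $U$ is smooth.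

We recall three facts on depth. Over a normal local ring of dimension two, a nonzero module is MCM if and only if it is reflexive; for a coherent sheaf $M$ on $X_1$ that is locally free on $U$, this holds at $0$ if and only if $M\to H^0(U,M)$ is bijective. Localizations of an MCM module are MCM, and an MCM module over a regular local ring is free. In an exact sequence $0\to M'\to M\to M''\to0$ one has $\operatorname{depth}M'\ge\min(\operatorname{depth}M,\operatorname{depth}M''+1)$.

\begin{proposition}[\cite{Herzog,Auslander}]\label{prop:class}
Let $\mathbb K\supseteq\mathbb C$ be an algebraically closed field. The MCM modules of rank $r$ over $\mathbb K[[x,y]]^G$ are exactly the modules $(\mathbb K[[x,y]]\otimes\rho)^G$ with $\rho$ an $r$-dimensional representation of $G$ over $\mathbb K$, and $\rho$ is unique up to isomorphism.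
\end{proposition}

We recall the reason. Let $\hat S=\mathbb K[[x,y]]$, with maximal ideal $\mathfrak n$, and let $M$ be reflexive over $\hat S^G$. Then $N=(\hat S\otimes M)^{**}$ is reflexive over a regular local ring of dimension two, hence free, and it carries a semilinear action of $G$. Averaging a linear section of $N\to\rho:=N/\mathfrak nN$ over $G$ gives an equivariant section, and the induced map $\hat S\otimes\rho\to N$ is bijective by Nakayama's lemma and equality of ranks. Because there are no pseudo-reflections, $\hat S^G\to\hat S$ is an \'etale Galois cover away from the closed point, so $M\mapsto(\hat S\otimes M)^{**}$ and $N\mapsto N^G$ are inverse to each other on the punctured spectra, hence on reflexive modules.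

\begin{lemma}\label{lem:compl}
Finitely generated modules $M$, $N$ over a Noetherian local ring $(A,\mathfrak m)$ with isomorphic completions are isomorphic.
\end{lemma}

\begin{proof}
Since $\operatorname{Hom}(\hat M,\hat N)=\operatorname{Hom}(M,N)\otimes\hat A$, an isomorphism $\hat M\to\hat N$ and its inverse agree modulo $\mathfrak m$ with maps $f\colon M\to N$ and $g\colon N\to M$. Both are surjective by Nakayama's lemma. Then $gf$ is a surjective endomorphism of a Noetherian module, hence bijective, so $f$ is injective.
\end{proof}

For a representation $\rho$ of $G$ put $M_\rho=(S\otimes\rho)^G$, a coherent module on $X_0$ that is locally free on $X_0\setminus\{0\}$. By Proposition~\ref{prop:class} and Lemma~\ref{lem:compl}, for each of the three rings $\mathcal O_X$ the MCM modules of rank $r$ are the modules $M_\rho\otimes\mathcal O_X$ with $\dim\rho=r$. So the vertex set of $\mathbf G^{\mathrm{def}}(X,r)$ is finite, nonempty, and the same for the three rings. The rank-one modules correspond to the characters of $G$, so $|C(X)|=|G/[G,G]|$. Exterior powers and duals commute with flat base change, so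 $C(X)$ and $\det$ are also the same for the three rings. We represent MCM modules by coherent sheaves on some $X_1$, locally free on $U$, and read isomorphisms at $0$.

\begin{remark}\label{rem:det}
One has $\det M_\rho\cong M_{\det\rho}$. Indeed, over $U$ the module $M_\rho$ is obtained from the equivariant bundle $\mathcal O\otimes\rho$ by descent along an \'etale Galois cover, descent commutes with exterior powers, and a reflexive module is determined by its restriction to $U$.
\end{remark}

In Definition~\ref{def:deformation}, if $\mathcal O_X$ is the algebraic or the complete local ring, $T$ is an algebraic curve and $X\times T=\operatorname{Spec}\mathcal O_X\times T$; for the convergent ring, $T$ may be a Riemann surface and $\mathcal M$ a coherent analytic sheaf near $\{0\}\times T$. The invariance of the determinant will be proved for all such families. The families that we construct are \emph{algebraic}: coherent on $X_1\times T$, flat over a connected smooth algebraic curve $T$, with all fibers over closed points MCM at $0$. Analytification, or pullback along the flat map $\operatorname{Spec}\mathcal O_X\times T\to X_1\times T$,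 preserves flatness over $T$ and replaces each fiber by the corresponding $\mathcal O_X$-module. So an algebraic family yields a family for each of the three rings. Finally, adding a constant family shows that
\[
M\sim N\ \Longrightarrow\ M\oplus P\sim N\oplus P\quad\text{for every MCM module }P.
\]

\section{Two ways to construct deformations}\label{sec:constructions}

Definition~\ref{def:deformation} requires the general fibers to be isomorphic to one module. For an algebraic family this is automatic, so that any two of its fibers lie in one component.

\begin{lemma}\label{lem:generic}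
Let $\mathcal M$ be an algebraic family of rank $r$ over $T$. There are an MCM module $N$ and a nonempty open subset $T^\circ\subset T$ with $\mathcal M_t\cong N$ at $0$ for all $t\in T^\circ$. Hence all $[\mathcal M_t]$, $t\in T$, lie in one component.
\end{lemma}

\begin{proof}
The idea is to apply the classification over the algebraic closure $\mathbb K$ of $\mathbb C(T)$. By flatness, a local parameter of $T$ at $t$ is a nonzerodivisor on $\mathcal M_{(0,t)}$, with quotient $\mathcal M_t$ of depth $2$. So $\mathcal M_{(0,t)}$ has depth $3$ and is MCM, and its localization at the generic point $\eta$ of $\{0\}\times T$ is MCM over the two-dimensional ring $\mathcal O_{X_1\times T,\eta}$. Let $A_{\mathbb K}$ be the localization of $\mathcal O(X_1)\otimes\mathbb K$ at the origin. The local map $\mathcal O_{X_1\times T,\eta}\to A_{\mathbb K}$ is flat and its closed fiber is the field $\mathbb K$, so the base change $\mathcal M_{\mathbb K}$ is MCM over $A_{\mathbb K}$. The completion of $A_{\mathbb K}$ is $\mathbb K[[x,y]]^G$, and representations of $G$ over $\mathbb K$ are defined over $\mathbb C$. By Proposition~\ref{prop:class}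 there is a complex representation $\rho$ such that $\mathcal M_{\mathbb K}$ and $M_\rho\otimes A_{\mathbb K}$ have isomorphic completions, and by Lemma~\ref{lem:compl} they are isomorphic. Put $N=M_\rho$.

The isomorphism and its inverse involve finitely many elements of $\mathbb K$ and finitely many denominators that do not vanish at the origin. So there are a smooth curve $T'$, a dominant quasi-finite map $T'\to T$, and a neighborhood of $\{0\}\times T'$ in $X_1\times T'$ on which the pullbacks of $\mathcal M$ and $N$ are isomorphic. For $t$ in the image of $T'$, which contains a nonempty open set $T^\circ$, we get $\mathcal M_t\cong N$ at $0$. Thus $[\mathcal M_{t_0}]\to[N]$ is an edge for each $t_0\in T$.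
\end{proof}

\begin{lemma}\label{lem:ext}
If $0\to M'\to M\to M''\to0$ is an exact sequence of MCM modules on $X_1$, then $M\sim M'\oplus M''$.
\end{lemma}

\begin{proof}
Push out $0\to M'[t]\to M[t]\to M''[t]\to0$ along multiplication by $t$ on $M'[t]$. The middle term $\mathcal M$ is an extension of $M''[t]$ by $M'[t]$, hence flat over $\mathbb A^1$. Its fiber at $a$ is the pushout of the given sequence along the scalar $a$, which is $M$ for $a\ne0$ and $M'\oplus M''$ for $a=0$.
\end{proof}

\begin{lemma}\label{lem:ker}
Let $M$ be MCM, let $C\subset X_1$ be a smooth curve through $0$, and let $\Phi\colon M[t]\to\mathcal O_C[t]$ be a surjection on $X_1\times\mathbb A^1$. Then $\ker\Phi_0\sim\ker\Phi_1$.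
\end{lemma}

\begin{proof}
Source and target of $\Phi$ are flat over $\mathbb A^1$, so $\ker\Phi$ is flat with fibers $\ker\Phi_a$. Since $\mathcal O_C$ has depth $1$ at $0$, these fibers have depth $2$. Apply Lemma~\ref{lem:generic}.
\end{proof}

The following notation serves for the next example and for Section~\ref{sec:dihedral}. Let $H\subset GL(2,\mathbb C)$ be a finite group without pseudo-reflections that preserves the lines $\mathbb Cx$ and $\mathbb Cy$ in $S$. An element $h\ne1$ has no eigenvalue $1$, so $H$ acts faithfully on each line. Hence $H$ is cyclic, of order $m$ say, and the character $\chi$ by which it acts on $x$ generates the character group. We say that $f\in S$ has \emph{weight} $k\in\mathbb Z/m$ if $H$ acts on $f$ by $\chi^k$. Then $x$ has weight $1$ and $y$ has a weight $q$ with $\gcd(q,m)=1$. Let $A_k\subset S$ be the span of the monomials of weight $k$; thus $A_0=S^H$ and $A_k=(S\otimes\chi^{-k})^H$. Let $a,b\ge0$ be least with $a\equiv k$ and $qb\equiv k\pmod m$, and define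
\begin{equation}\label{eq:phipsi}
\begin{aligned}
\varphi_k&\colon A_k\to\mathbb C[x^m], & \varphi_k(f)&=f(x,0)/x^a,\\
\psi_k&\colon A_k\to\mathbb C[y^m], & \psi_k(f)&=f(0,y)/y^b.
\end{aligned}
\end{equation}
Both maps are surjective, with kernels $yA_{k-q}\cong A_{k-q}$ and $xA_{k-1}\cong A_{k-1}$.

\begin{example}[Cyclic groups]\label{ex:cyclic}
Let $G$ be abelian, so that $G=H$ in suitable coordinates. Every MCM module of rank $r$ is a sum $A_{k_1}\oplus\dots\oplus A_{k_r}$, with determinant $A_{k_1+\dots+k_r}$ by Remark~\ref{rem:det}. The image $C$ of the $x$-axis is a smooth curve with $\mathcal O_C=\mathbb C[x^m]$. The map $\Phi=(t\varphi_k,(1-t)\varphi_l)\colon(A_k\oplus A_l)[t]\to\mathcal O_C[t]$ is surjective, since its image contains $t$ and $1-t$. Its kernels at $t=1$ and $t=0$ give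
\[
A_{k-q}\oplus A_l\sim A_k\oplus A_{l-q}.
\]
So the weight $q$ can be moved from one summand to another. As $q$ generates $\mathbb Z/m$, we get $A_{k_1}\oplus\dots\oplus A_{k_r}\sim A_0^{r-1}\oplus A_{k_1+\dots+k_r}$, and there are at most $m$ components. Section~\ref{sec:sums} carries out this argument for every $G$; there the curve $C$ has to be found on the resolution.
\end{example}

\section{Dihedral groups}\label{sec:dihedral}

The image of $G$ in $PGL_2(\mathbb C)$ is cyclic, in which case $G$ is abelian; or dihedral, including the Klein four-group; or tetrahedral, octahedral or icosahedral. We call $G$ \emph{dihedral} in the second case and \emph{polyhedral} in the last three.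

\begin{proposition}\label{prop:dihedral}
If $G$ is dihedral, every MCM module is $\sim$-equivalent to a direct sum of rank-one MCM modules.
\end{proposition}

\begin{proof}
The image of $G$ has a nontrivial cyclic subgroup of index two. Its two fixed points on $\mathbb P^1$ are permuted by $G$, and not both fixed, since the image of $G$ is not cyclic. So in suitable coordinates $G$ permutes the lines $\mathbb Cx$, $\mathbb Cy$ in the space $S_1$ of linear forms, the subgroup $H$ preserving both has index two, and any $\tau\in G\setminus H$ exchanges them. We use the notation of Section~\ref{sec:constructions} for $H$. Conjugation by $\tau$ acts on the character group $\mathbb Z/m$ by an automorphism that sends the weight of $x$ to the weight of $y$, that is, by $k\mapsto qk$. Since $\tau^2\in H$ acts trivially, $q^2\equiv1\pmod m$. Put $g=\gcd(q-1,m)$.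

By Frobenius reciprocity $(S\otimes\operatorname{Ind}_H^G\chi^{-k})^G=(S\otimes\chi^{-k})^H=A_k$, so $A_k$ is an MCM module of rank two over $S^G$. Every irreducible representation of $G$ is a quotient of some $\operatorname{Ind}_H^G\chi^{-k}$, so it has dimension one or equals such an induced representation. It therefore suffices to show that
\[
J=\{k\in\mathbb Z/m:\ A_k\sim\text{ a sum of two rank-one modules}\}
\]
is all of $\mathbb Z/m$. We find two families of elements of $J$ and a translation that preserves $J$.

\emph{(a) The multiples of $m/g$ lie in $J$.} These are the $k$ with $qk=k$. For such $k$ the character $\chi^{-k}$ is $\tau$-invariant, so it extends to a character of $G$ by sending $\tau$ to a square root of $\chi^{-k}(\tau^2)$. The induced representation is the sum of the two extensions, and $A_k$ splits.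

\emph{(b) $J$ is stable under adding $g$.} The $x$-axis and the $y$-axis have the same image $C$ in $X_0$, and we interpolate between the two resulting maps onto $\mathcal O_C$. Write $\tau(x)=\alpha y$. For $f\in S^G$ we have $f(0,y)=(\tau f)(0,y)=f(\alpha y,0)$, so $f(x,0)=0$ if and only if $f(0,y)=0$; let $\mathfrak p\subset S^G$ be the ideal of these $f$. The restrictions of elements of $S^G$ to the axes lie in $\mathbb C[x^m]$ and $\mathbb C[y^m]$. The element $x^m+\tau(x^m)=x^m+\alpha^my^m$ is fixed by $H$ and by $\tau$, so both restriction maps are onto these rings and identify them with $\mathcal O_C=S^G/\mathfrak p$. In particular $C$ is smooth. The maps \eqref{eq:phipsi} become $S^G$-linear surjections $A_k\to\mathcal O_C$. The map $\Phi=t\varphi_k+(1-t)\psi_k\colon A_k[t]\to\mathcal O_C[t]$ is surjective: if $k\ne0$, then $a,b>0$, so $x^a\mapsto t$ and $y^b\mapsto1-t$; if $k=0$, then $1\mapsto1$. Lemma~\ref{lem:ker} gives $A_{k-q}\sim A_{k-1}$ for all $k$. So $J$ is stable under adding $q-1$, and $q-1$ and $g$ generate the same subgroup of $\mathbb Z/m$.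

\emph{(c) If $k_0$ is a multiple of $m/g$, then $-1-k_0\in J$.} By the argument in (a), $\chi^{k_0}$ extends to a character $\sigma$ of $G$, and we may take $\sigma\ne1$: for $k_0=0$ choose the nontrivial character of $G/H$. Tensor the Koszul complex $0\to S\otimes\Lambda^2S_1\to S\otimes S_1\to S\to\mathbb C\to0$ with $\sigma$ and take invariants. As $(\mathbb C\otimes\sigma)^G=0$, we obtain an exact sequence
\[
0\to M_{\Lambda^2S_1\otimes\sigma}\to M_{S_1\otimes\sigma}\to M_\sigma\to0
\]
whose ends have rank one. Now $S_1=\operatorname{Ind}_H^G\chi$, so $S_1\otimes\sigma=\operatorname{Ind}_H^G\chi^{1+k_0}$ and the middle term is $A_{-1-k_0}$. Apply Lemma~\ref{lem:ext}.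

\emph{(d) Conclusion.} Let $h=\gcd(g,m/g)$. By (a)--(c), $J$ contains the classes of $h\mathbb Z$ and of $-1+h\mathbb Z$. From $m\mid(q-1)(q+1)$ and $\gcd(m/g,(q-1)/g)=1$ we get $m/g\mid q+1$. So $h$ divides both $q-1$ and $q+1$, hence $h\mid2$, and $h\mathbb Z\cup(-1+h\mathbb Z)=\mathbb Z$.
\end{proof}

\section{The minimal resolution and the determinant}\label{sec:resolution}

Let $\pi\colon\tilde X\to X_1$ be the minimal resolution and $E=\pi^{-1}(0)=\bigcup_{i\in V}E_i$. The singularity $X$ is rational, that is, $H^1(\mathcal O_{\tilde X})=0$. The curves $E_i$ are copies of $\mathbb P^1$ crossing normally, $E_i^2=-b_i$ with $b_i\ge2$, the dual graph on the vertex set $V$ is a tree, and the intersection form is negative definite. Let $\omega$ be the canonical bundle and $K$ its class, so that $K\cdot E_i=b_i-2$. The fibers of $\pi$ have dimension at most one and $X_1$ is affine, so coherent cohomology on $\tilde X$ vanishes in degrees $\ge2$, and $H^1(\mathcal F)$ is the stalk of $R^1\pi_*\mathcal F$ at $0$, which does not change when $X_1$ shrinks. Every neighborhood of $E$ contains the preimage of some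 $X_1$; this is what ``near $E$'' means.

A \emph{cycle} is an integral combination $D=\sum D(i)E_i$. For $D>0$, adjunction gives $\chi(\mathcal O_D)=-\frac12(D^2+K\cdot D)$. The \emph{degree vector} of a vector bundle $\mathcal F$ is $(\deg\mathcal F|_{E_i})_i\in\mathbb Z^V$. A vector, or a bundle, is \emph{nef} if all degrees are $\ge0$. For $\gamma\in\mathbb Z^V$ and a cycle $D$ put $\gamma\cdot D=\sum D(i)\gamma_i$, and let $\gamma+D$ be the vector with entries $\gamma_i+D\cdot E_i$. Let $e_i$ be the standard basis of $\mathbb Z^V$, and $\Lambda\subset\mathbb Z^V$ the subgroup of vectors $(D\cdot E_i)_i$. The cycle $E_j$ gives the relation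
\begin{equation}\label{eq:rel}
b_je_j=\sum_{k\text{ adjacent to }j}e_k\qquad\text{in }\mathbb Z^V/\Lambda .
\end{equation}
Since $E_i\cdot E_j\ge0$ for $i\ne j$, cycles satisfy the comparison principle
\begin{equation}\label{eq:compare}
D\le D',\quad D(i)=D'(i)\quad\Longrightarrow\quad D\cdot E_i\le D'\cdot E_i .
\end{equation}

We use the following facts on rational singularities.
\begin{enumerate}
\item[(R1)] A nef line bundle $\mathcal L$ on $\tilde X$ has $H^1(\mathcal L)=0$ and is globally generated \cite[Theorem~12.1]{Lipman}. Hence a line bundle of degree $0$ on all $E_i$ is trivial near $E$: a section that is nonzero at one point of the connected curve $E$ vanishes nowhere on $E$.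
\item[(R2)] Let $\Gamma\subset V$ be connected. A cycle $D$ is \emph{anti-nef on $\Gamma$} if $D\cdot E_i\le0$ for $i\in\Gamma$. Among the positive cycles with support $\Gamma$ that are anti-nef on $\Gamma$ there is a least one, the \emph{fundamental cycle} $Z_\Gamma=\sum z_\Gamma(i)E_i$, and $\chi(\mathcal O_{Z_\Gamma})=1$. Moreover $\mathfrak m_0\mathcal O_{\tilde X}=\mathcal O(-Z_V)$, where $\mathfrak m_0$ is the ideal of $0$ \cite{Artin}.
\item[(R3)] For a vector bundle $\mathcal F$ on $\tilde X$, the local cohomology group $H^1_E(\mathcal F)$ is dual to $H^1(\mathcal F^\vee\otimes\omega)$ (\cite{Lipman}; Grothendieck duality).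
\item[(R4)] The class group of a rational surface singularity has order $|\det(E_i\cdot E_j)|$.
\end{enumerate}
Two consequences of \eqref{eq:compare} serve to compute fundamental cycles. If $\Gamma\subset\Gamma'$ and $Y>0$ has support $\Gamma'$ and is anti-nef on $\Gamma'$, then the part of $Y$ on $\Gamma$ is anti-nef on $\Gamma$; hence $Z_\Gamma\le Y$, and in particular $Z_\Gamma\le Z_{\Gamma'}$. In the other direction, if $D\le Z_\Gamma$, $i\in\Gamma$ and $D\cdot E_i>0$, then $D+E_i\le Z_\Gamma$.

\begin{lemma}\label{lem:delta}
For $L\in C(X)$ let $\delta(L)\in\mathbb Z^V/\Lambda$ be the class of the degree vector of a line bundle on $\tilde X$ that extends $L|_U$. Then $\delta\colon C(X)\to\mathbb Z^V/\Lambda$ is a well-defined isomorphism. Every $\gamma\in\mathbb Z^V$ is the degree vector of a line bundle on $\tilde X$.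
\end{lemma}

\begin{proof}
A reflexive sheaf of rank one on a regular scheme is invertible, so $(\pi^*L)^{**}$ is an extension. An isomorphism over $U$ between two extensions $\mathcal L$, $\mathcal L'$ is a rational section of $\mathcal L^{-1}\otimes\mathcal L'$ whose divisor is a cycle. So $\delta$ is well defined, and it is a homomorphism. If $\delta(L)=0$, a twist of an extension by a cycle has degree vector $0$ and is trivial near $E$ by (R1); then $L|_U$ is trivial after shrinking, and $L\cong\mathcal O_X$ by reflexivity. The group $\mathbb Z^V/\Lambda$ has order $|\det(E_i\cdot E_j)|$, which is $|C(X)|$ by (R4), so $\delta$ is bijective. Given $\gamma$, choose $L$ with $\delta(L)=\gamma\bmod\Lambda$, extend $L|_U$, and twist by a cycle.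
\end{proof}

\begin{proposition}\label{prop:detinv}
If there is an edge $[M_1]\to[M_2]$, then $\det M_1\cong\det M_2$.
\end{proposition}

\begin{proof}
Let $\mathcal M$ be the family, in any of the three settings, and write $\pi\colon\tilde X\to X$ also for the base change or the analytification of the resolution. The space $\tilde X$ is again regular and has the same exceptional curves. Fix $t_1\in T$. As in the proof of Lemma~\ref{lem:generic}, $\mathcal M_{(0,t_1)}$ is MCM over the local ring of $X\times T$ at $(0,t_1)$. Since $X\times T$ is regular off $\{0\}\times T$, the localization of $\mathcal M_{(0,t_1)}$ at any prime not containing the ideal of $\{0\}\times T$ is free. The locus where $\mathcal M$ is not locally free is closed, so there is a neighborhood $\Omega$ of $(0,t_1)$ such that $\mathcal M$ is locally free of rank $r$ on $\Omega\setminus(\{0\}\times T)$.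

The sheaf $\mathcal L=((\pi\times1)^*\Lambda^r\mathcal M)^{**}$ is reflexive of rank one on the regular space $(\pi\times1)^{-1}\Omega$, hence invertible. This space contains $E\times T_1$ for a connected neighborhood $T_1$ of $t_1$, and the degree of $\mathcal L$ on $E_i\times\{t\}$ is constant for $t\in T_1$. Let $\mathcal L_t$ be the restriction of $\mathcal L$ to the fiber over $t\in T_1$. The natural map $\pi^*\Lambda^r\mathcal M_t\to\mathcal L_t$ induces a map of line bundles $(\pi^*\Lambda^r\mathcal M_t)^{**}\to\mathcal L_t$ near $E$ that is bijective off $E$, so the two differ by a cycle. If $\mathcal M_t\cong M_\rho\otimes\mathcal O_X$, the first bundle is the pullback of the algebraic line bundle $(\pi^*\Lambda^rM_\rho)^{**}$, whose degree vector represents $\delta(\det\mathcal M_t)$. So $\delta(\det\mathcal M_t)$ is locally constant on $T$, hence constant, and $\delta$ is injective.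
\end{proof}

\section{Good bundles}\label{sec:good}

To deform MCM modules we deform bundles on $\tilde X$ and take direct images. This requires a class of bundles that is open in families, whose direct images are MCM and commute with base change. Two vanishing conditions provide it.

\begin{definition}
A vector bundle $\mathcal F$ on $\tilde X$ is \emph{good} if $H^1(\mathcal F)=0$ and $H^1(\mathcal F^\vee\otimes\omega)=0$. A vector $\gamma\in\mathbb Z^V$ is \emph{$r$-good} if it is the degree vector of a good bundle of rank $r$.
\end{definition}

Direct sums of good bundles are good. The meaning of the second vanishing is the following: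
\begin{equation}\label{eq:goodMCM}
\text{if }H^1(\mathcal F)=0,\text{ then }\mathcal F\text{ is good if and only if }\pi_*\mathcal F\text{ is MCM at }0.
\end{equation}
Indeed, in the exact sequence $0\to H^0(\mathcal F)\to H^0(U,\mathcal F)\to H^1_E(\mathcal F)\to H^1(\mathcal F)=0$ the first map is bijective exactly when $\pi_*\mathcal F$ is MCM, and $H^1_E(\mathcal F)$ is dual to $H^1(\mathcal F^\vee\otimes\omega)$ by (R3).

\begin{lemma}\label{lem:lift}
Every MCM module $M$ is $\pi_*\mathcal F$ for a good, globally generated bundle $\mathcal F$. In particular $\mathcal F$ is nef.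
\end{lemma}

\begin{proof}
The sheaf $\tilde M=\pi^*M/\mathrm{torsion}$ is a quotient of some $\mathcal O_{\tilde X}^n$. Since $H^1(\mathcal O_{\tilde X})=0$ and $H^2$ of the kernel vanishes, $H^1(\tilde M)=0$. The double dual $\mathcal F=\tilde M^{**}$ is locally free, and $\mathcal F/\tilde M$ has finite length. The chain $M\subset\pi_*\tilde M\subset\pi_*\mathcal F\subset H^0(U,M)=M$ shows $H^0(\tilde M)=H^0(\mathcal F)$, so $H^0(\mathcal F/\tilde M)$ injects into $H^1(\tilde M)=0$. Hence $\mathcal F=\tilde M$, and $\mathcal F$ is good by \eqref{eq:goodMCM}.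
\end{proof}

\begin{proposition}\label{prop:degree}
If $\mathcal F$, $\mathcal F'$ are good bundles with the same rank $r$ and the same degree vector, then $\pi_*\mathcal F\sim\pi_*\mathcal F'$.
\end{proposition}

\begin{proof}
By (R1), $\det\mathcal F\cong\det\mathcal F'$ near $E$, which settles $r=1$. Let $r\ge2$. We write both bundles as extensions with the same end terms and join the two extension classes by a line.

Let $\mathcal A$ be a power of a $\pi$-ample line bundle such that $\mathcal F\otimes\mathcal A$ and $\mathcal F'\otimes\mathcal A$ are globally generated. Choose a finite-dimensional generating space of sections of $\mathcal F\otimes\mathcal A$. The $r\times(r-1)$ matrices of rank less than $r-1$ have codimension $2$, so for each $p\in E$ the $(r-1)$-tuples of sections that are dependent at $p$ have codimension $2$. As $\dim E=1$, a general tuple is independent at all points of $E$, and after shrinking $X_1$ at all points of $\tilde X$. The cokernel of $\mathcal O^{r-1}\to\mathcal F\otimes\mathcal A$ is then the line bundle $\det(\mathcal F\otimes\mathcal A)$, and we obtain an extension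
\[
0\to(\mathcal A^{-1})^{\oplus(r-1)}\to\mathcal F\to\mathcal Q\to0,\qquad\mathcal Q=\det\mathcal F\otimes\mathcal A^{r-1}.
\]
The same construction applies to $\mathcal F'$ and gives the same $\mathcal Q$. Let $\xi,\xi'\in H^1(\mathcal Q^{-1}\otimes\mathcal A^{-1})^{r-1}$ be the two classes. The class $(1-t)\xi+t\xi'$ defines a vector bundle $\mathcal G$ on $\tilde X\times\mathbb A^1$ with $\mathcal G_0\cong\mathcal F$ and $\mathcal G_1\cong\mathcal F'$.

Let $\mathcal H$ be $\mathcal G$ or $\mathcal G^\vee\otimes\omega$. For $a\in\mathbb A^1$ consider
\begin{equation}\label{eq:fiberseq}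
0\to\mathcal H\xrightarrow{\,t-a\,}\mathcal H\to\mathcal H_a\to0 .
\end{equation}
Since $H^2(\mathcal H)=0$, we have $H^1(\mathcal H_a)=H^1(\mathcal H)/(t-a)H^1(\mathcal H)$. The module $H^1(\mathcal H)$ defines the coherent sheaf $R^1(\pi\times1)_*\mathcal H$, whose support is a closed subset of $\{0\}\times\mathbb A^1$. By Nakayama's lemma $H^1(\mathcal H_a)\ne0$ exactly when $(0,a)$ lies in the support. So the set $T$ of $a$ with $\mathcal G_a$ good is open in $\mathbb A^1$. It contains $0$ and $1$, and it is a connected smooth affine curve. Over $T$ we have $H^1(\mathcal G)=0$, so \eqref{eq:fiberseq} gives exact sequences $0\to H^0(\mathcal G)\to H^0(\mathcal G)\to H^0(\mathcal G_a)\to0$ for $a\in T$. Thus the coherent sheaf $(\pi\times1)_*\mathcal G$ is torsion-free over the principal ideal domain $\mathcal O(T)$, hence flat, with fibers $\pi_*\mathcal G_a$, which are MCM by \eqref{eq:goodMCM}. Apply Lemma~\ref{lem:generic}.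
\end{proof}

So an $r$-good vector $\gamma$ determines a component $\kappa(\gamma)$ of $\mathbf G^{\mathrm{def}}(X,r)$. We record the consequence that governs the rest of the paper.

\begin{corollary}\label{cor:reduce}
Let $\gamma$ be $r$-good. If $\gamma=\gamma_1+\dots+\gamma_r$ with $1$-good vectors $\gamma_j$, then $\kappa(\gamma)$ contains a direct sum of $r$ rank-one MCM modules.
\end{corollary}

\begin{proof}
If $\mathcal L_j$ is a good line bundle of degrees $\gamma_j$, then $\bigoplus\mathcal L_j$ is good of rank $r$ and degrees $\gamma$.
\end{proof}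

We need to know which vectors are good. The second vanishing gives upper bounds.

\begin{lemma}\label{lem:bounds}
If $\gamma$ is $r$-good, then $\gamma\cdot D\le r(K\cdot D+\chi(\mathcal O_D))$ for every cycle $D>0$. In particular $\gamma\cdot Z_\Gamma\le r(K\cdot Z_\Gamma+1)$ for connected $\Gamma\subset V$.
\end{lemma}

\begin{proof}
Let $\mathcal F$ be good of degrees $\gamma$. The group $H^1(\mathcal F^\vee\otimes\omega|_D)$ is a quotient of $H^1(\mathcal F^\vee\otimes\omega)=0$. By Riemann--Roch on $D$,
\[
0\le\chi(\mathcal F^\vee\otimes\omega|_D)=-\gamma\cdot D+rK\cdot D+r\chi(\mathcal O_D).\qedhere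
\]
\end{proof}

These bounds alone do not guarantee a decomposition as in Corollary~\ref{cor:reduce}. But a module is the direct image of several good bundles, and along a $(-2)$-curve one can pass from one to another.

\begin{lemma}\label{lem:moves}
Let $\gamma$ be $r$-good and $b_i=2$. If $\gamma_i\ge1$, then $\gamma+E_i$ is $r$-good and $\kappa(\gamma+E_i)=\kappa(\gamma)$. If $\gamma_i\le-1$, the same holds for $\gamma-E_i$.
\end{lemma}

\begin{proof}
Let $\mathcal F$ be good of degrees $\gamma$ and write $\mathcal F|_{E_i}=\bigoplus\mathcal O(a_j)$. As in the previous proof, $H^1(\mathcal F|_{E_i})=0$ and $H^1(\mathcal F^\vee\otimes\omega|_{E_i})=0$, so $-1\le a_j\le b_i-1=1$. This is where $b_i=2$ is used: the sign of $\gamma_i=\sum a_j$ forces a summand of extreme degree.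

If $\gamma_i\le-1$, some $a_j=-1$. The kernel $\mathcal F'$ of the surjection $\mathcal F\to\mathcal O_{E_i}(-1)$ is locally free with $\det\mathcal F'=\det\mathcal F(-E_i)$. Since $\mathcal O_{\mathbb P^1}(-1)$ has no cohomology, $H^1(\mathcal F')=0$ and $\pi_*\mathcal F'=\pi_*\mathcal F$. By \eqref{eq:goodMCM}, $\mathcal F'$ is good.

If $\gamma_i\ge1$, some $a_j=1$. Let $\mathcal F''$ be the dual of the kernel of $\mathcal F^\vee\to\mathcal O_{E_i}(-1)$. Then $\mathcal F\subset\mathcal F''$, $\det\mathcal F''=\det\mathcal F(E_i)$, and
\[
\mathcal F''/\mathcal F\cong\mathcal Ext^1(\mathcal O_{E_i}(-1),\mathcal O_{\tilde X})=\mathcal O_{E_i}(1)\otimes\mathcal O_{\tilde X}(E_i)=\mathcal O_{E_i}(-1).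
\]
Again $H^1(\mathcal F'')=0$ and $\pi_*\mathcal F''=\pi_*\mathcal F$, so $\mathcal F''$ is good.
\end{proof}

\section{Configurations of $(-2)$-curves}\label{sec:roots}

Let $R\subset V$ be a connected set of vertices with $b_i=2$. The curves $\alpha_i=E_i$, $i\in R$, with the positive definite form $(D,D')=-D\cdot D'$, are the simple roots of an irreducible simply laced root system. Let $Q$ be its root lattice, the group of cycles supported on $R$, let $P$ be its weight lattice, with fundamental weights $\varpi_i$ dual to the $\alpha_i$, and write $|\mu|^2=(\mu,\mu)$. The reflection $s_i\colon\mu\mapsto\mu-(\mu,\alpha_i)\alpha_i$ preserves norms and the cosets of $Q$ in $P$. Each orbit of the Weyl group contains a dominant element, and every root is conjugate to a simple root. The highest root is $\theta=Z_R$: the cycle $Z_R$ is dominant, and $|Z_R|^2=2\chi(\mathcal O_{Z_R})=2$.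

We identify the restriction $\gamma|_R$ of a vector $\gamma\in\mathbb Z^V$ with the weight $\lambda=\sum_{i\in R}\gamma_i\varpi_i$. Then nef on $R$ means dominant, $\gamma\cdot D=(\lambda,D)$ for $D\in Q$, and passing from $\gamma$ to $\gamma+D$ changes $\lambda$ to $\lambda-D$. Call a weight \emph{minimal} if it is dominant and $(\lambda,\theta)\le1$. The minimal weights are $0$ and the $\varpi_i$ with $z_R(i)=1$, and they form a system of representatives of $P/Q$ \cite[\S2.3, Proposition~6 and Corollary]{Bourbaki}.

\begin{lemma}\label{lem:min}
If $\lambda$ is minimal, then $|\lambda-D|\ge|\lambda|$ for all $D\in Q$.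
\end{lemma}

\begin{proof}
Let $\mu\in\lambda+Q$ have least norm; we may take it dominant. If $(\mu,\theta)\ge2$, then $|\mu-\theta|^2=|\mu|^2-2(\mu,\theta)+2<|\mu|^2$, which is impossible. So $\mu$ is minimal, hence $\mu=\lambda$.
\end{proof}

The moves of Lemma~\ref{lem:moves} never increase the norm of $\lambda$, and they lead to a minimal weight. The point that needs care is that the degrees outside $R$ stay nonnegative.

\begin{lemma}\label{lem:weyl}
Let $\gamma$ be nef and $r$-good. There is a cycle $D\ge0$ supported on $R$ such that $\gamma'=\gamma+D$ is nef and $r$-good, $\kappa(\gamma')=\kappa(\gamma)$, and $\gamma'|_R$ is minimal.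
\end{lemma}

\begin{proof}
Among the vectors reachable from $\gamma$ by moves at vertices of $R$, take one whose restriction $\lambda'$ to $R$ has least norm. A move at $i$ replaces $\lambda'$ by $\lambda'\mp\alpha_i$, according to the sign of $\lambda'_i=(\lambda',\alpha_i)$, and changes the squared norm by $2-2|\lambda'_i|$. So $|\lambda'_i|\le1$ for all $i\in R$. If $\lambda'_i=\pm1$, the move is the reflection $s_i$ and the new weight again has least norm; if $\lambda'_i=0$, then $s_i$ fixes $\lambda'$. Hence the whole Weyl orbit of $\lambda'$ is reachable, and all its elements have coordinates in $\{0,\pm1\}$. Let $\lambda''$ be the dominant element of the orbit. Writing $\theta=w\alpha_i$, we get $(\lambda'',\theta)=(w^{-1}\lambda'',\alpha_i)\le1$, so $\lambda''$ is minimal.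

Let $\gamma'=\gamma+D$ be a reachable vector with $\gamma'|_R=\lambda''$. Then $\lambda''=\lambda-D$, where $\lambda=\gamma|_R$ is dominant. Write $D=D_+-D_-$ with $D_\pm\ge0$ of disjoint supports, so that $(D_+,D_-)\le0$. Then
\[
(\lambda'',D_-)=(\lambda,D_-)-(D_+,D_-)+|D_-|^2\ge|D_-|^2 .
\]
Lemma~\ref{lem:min} gives $|\lambda''-D_-|^2\ge|\lambda''|^2$, that is, $|D_-|^2\ge2(\lambda'',D_-)\ge2|D_-|^2$. So $D_-=0$ and $D\ge0$. For $j\notin R$ we get $\gamma'_j=\gamma_j+D\cdot E_j\ge0$.
\end{proof}

\begin{remark}\label{rem:ADE}
If all $b_i=2$, the theorem is now visible. Take $R=V$, so that $\mathbb Z^V/\Lambda=P/Q$. By Lemmas~\ref{lem:lift} and \ref{lem:weyl}, every $[M]$ lies in $\kappa(\lambda)$ for a minimal weight $\lambda$, and $\lambda$ is the minimal representative of $\delta(\det M)$. So the determinant determines the component.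
\end{remark}

\section{Good line bundles}\label{sec:line}

We show that for nef line bundles the bounds of Lemma~\ref{lem:bounds} for fundamental cycles are sufficient, under a hypothesis on the graph. First we allow all cycles.

\begin{lemma}\label{lem:vanish}
If a line bundle $\mathcal N$ satisfies $\mathcal N\cdot D+\chi(\mathcal O_D)\ge0$ for all cycles $D>0$, then $H^1(\mathcal N)=0$.
\end{lemma}

\begin{proof}
If $\mathcal N$ is nef, use (R1). Otherwise $\mathcal N\cdot E_i<0$ for some $i$, and $D=E_i$ gives $\mathcal N\cdot E_i=-1$. Then $\mathcal N|_{E_i}=\mathcal O(-1)$, so $\mathcal N'=\mathcal N(-E_i)$ has $H^1(\mathcal N')=H^1(\mathcal N)$. From $\chi(\mathcal O_{D+E_i})=\chi(\mathcal O_D)+1-D\cdot E_i$ we get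
\[
\mathcal N'\cdot D+\chi(\mathcal O_D)=\mathcal N\cdot(D+E_i)+\chi(\mathcal O_{D+E_i})\ge0,
\]
so $\mathcal N'$ satisfies the hypothesis and we can iterate.

The process stops. By nondegeneracy there are a cycle $D_0$ and an integer $n>0$ with $D_0\cdot E_i=-n$ for all $i$. If $D_0=D_+-D_-$ with $D_\pm\ge0$ of disjoint supports, then $0\ge D_0\cdot D_-\ge-D_-^2\ge0$, so $D_-=0$ and $D_0>0$. Let $D^*$ be a positive multiple of $D_0$ with $\mathcal N(-D^*)$ nef. Suppose that $D_k\le D^*$ has been subtracted and $\mathcal N(-D_k)\cdot E_i<0$. If $D_k(i)=D^*(i)$, then \eqref{eq:compare} gives $\mathcal N(-D_k)\cdot E_i\ge\mathcal N(-D^*)\cdot E_i\ge0$, a contradiction. So $D_{k+1}=D_k+E_i\le D^*$.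
\end{proof}

Let $V_{\ge3}=\{i\in V:b_i\ge3\}$, and consider the hypothesis
\begin{enumerate}
\item[(H)] $z_\Gamma(i)=1$ for all connected $\Gamma\subset V$ and all $i\in\Gamma\cap V_{\ge3}$.
\end{enumerate}
Since $Z_\Gamma\le Z_V$, it suffices to check (H) for $\Gamma=V$.

\begin{proposition}\label{prop:goodline}
Assume \textup{(H)}. A nef vector $\gamma\in\mathbb Z^V$ with $\gamma\cdot Z_\Gamma\le K\cdot Z_\Gamma+1$ for all connected $\Gamma\subset V$ is $1$-good.
\end{proposition}

\begin{proof}
Let $\mathcal L$ be a line bundle of degrees $\gamma$ (Lemma~\ref{lem:delta}). By (R1), $H^1(\mathcal L)=0$. For cycles $D\ge0$ put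
\[
\Delta(D)=\tfrac12(K\cdot D-D^2)-\gamma\cdot D,
\]
which equals $(\mathcal L^{-1}\otimes\omega)\cdot D+\chi(\mathcal O_D)$ for $D>0$. By Lemma~\ref{lem:vanish} it suffices to show $\Delta\ge0$. We have
\[
\Delta(D+D')=\Delta(D)+\Delta(D')-D\cdot D',\qquad\Delta(E_i)=b_i-1-\gamma_i,
\]
and $\Delta(Z_\Gamma)=K\cdot Z_\Gamma+1-\gamma\cdot Z_\Gamma\ge0$. The plan is to remove fundamental cycles from a minimizer of $\Delta$ until only $(-2)$-curves remain, where Lemma~\ref{lem:min} applies.

The quadratic part of $\Delta$ is positive definite, so $\Delta$ attains its minimum on cycles $\ge0$, at finitely many cycles. Suppose that the minimum is negative. Among the minimizers take those with the least sum of coefficients over $V_{\ge3}$, and among these take one, $D$, with the largest total sum of coefficients.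

\emph{(i) $D\cdot E_i\le0$ whenever $b_i=2$.} If $D\cdot E_i\ge1$, then $\Delta(D+E_i)=\Delta(D)+1-\gamma_i-D\cdot E_i\le\Delta(D)$, since $\gamma$ is nef. Then $D+E_i$ is a minimizer with the same sum over $V_{\ge3}$ and a larger total sum.

\emph{(ii) The support of $D$ does not meet $V_{\ge3}$.} Suppose that a connected component $\Gamma$ of the support meets $V_{\ge3}$. Let $D_\Gamma$ be the part of $D$ on $\Gamma$, and $F=\min(D_\Gamma,Z_\Gamma)$ coefficientwise. Then $F$ has support $\Gamma$, and we claim that it is anti-nef on $\Gamma$. Let $i\in\Gamma$. If $F(i)=z_\Gamma(i)$, then $F\cdot E_i\le Z_\Gamma\cdot E_i\le0$ by \eqref{eq:compare}. Otherwise $1\le F(i)=D(i)<z_\Gamma(i)$, so $b_i=2$ by (H), and $F\cdot E_i\le D_\Gamma\cdot E_i=D\cdot E_i\le0$ by \eqref{eq:compare} and (i). Hence $F\ge Z_\Gamma$, so $D_\Gamma\ge Z_\Gamma$. For $D'=D-Z_\Gamma\ge0$ we get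
\[
\Delta(D')=\Delta(D)-\Delta(Z_\Gamma)+Z_\Gamma\cdot(D_\Gamma-Z_\Gamma)\le\Delta(D),
\]
because $Z_\Gamma$ is anti-nef on $\Gamma$ and orthogonal to $D-D_\Gamma$. So $D'$ is a minimizer with a smaller sum over $V_{\ge3}$, a contradiction.

\emph{(iii) Conclusion.} Write $D=\sum D_R$, where $R$ runs over the connected components of $V\setminus V_{\ge3}$. The $D_R$ are mutually orthogonal, so $\Delta(D)=\sum\Delta(D_R)$. The weight $\lambda=\gamma|_R$ is dominant and $(\lambda,Z_R)\le K\cdot Z_R+1=1$, so it is minimal. By Lemma~\ref{lem:min},
\[
\Delta(D_R)=\tfrac12|D_R|^2-(\lambda,D_R)=\tfrac12\left(|\lambda-D_R|^2-|\lambda|^2\right)\ge0 .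
\]
So $\Delta(D)\ge0$, a contradiction.
\end{proof}

\begin{example}\label{ex:cone}
Let $G$ be the group of scalar matrices of order $b\ge2$. The resolution has one exceptional curve, with self-intersection $-b$, and $\mathbb Z^V/\Lambda=\mathbb Z/b$. An $r$-good nef degree satisfies $0\le\gamma\le r(b-1)$, and the integers $0,\dots,b-1$ are $1$-good. Every such $\gamma$ is a sum of $r$ of these integers: this is the decomposition problem of Section~\ref{sec:split} for a one-point graph. Let $\mathcal L_d$ be the line bundle of degree $d$ and $L_d=\pi_*\mathcal L_d$. For $b=3$, $r=2$ the bundles $\mathcal L_d\oplus\mathcal L_{d'}$ with $0\le d,d'\le2$ have five different degrees, while there are three determinants. Proposition~\ref{prop:degree} gives $L_1\oplus L_1\sim L_0\oplus L_2$, and the relations $L_0\oplus L_0\sim L_1\oplus L_2$ and $L_0\oplus L_1\sim L_2\oplus L_2$, which join different nef degrees, are instances of Lemma~\ref{lem:curve} below.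
\end{example}

\section{The resolution graphs}\label{sec:graphs}

By \cite[Satz~2.11]{Brieskorn}, the dual graph of the minimal resolution is a chain if $G$ is abelian. Otherwise it is a star with a central vertex $0$ and three chains, the \emph{arms}, whose \emph{orders}, the absolute values of the determinants of their intersection matrices, are $(2,2,n)$ for dihedral $G$, and $(2,3,3)$, $(2,3,4)$, $(2,3,5)$ for tetrahedral, octahedral, icosahedral $G$. We write an arm as $[b_1,b_2,\dots]$, starting from the center. The arms of small order are
\[
2\colon[2];\qquad3\colon[3],[2,2];\qquad4\colon[4],[2,2,2];\qquad5\colon[5],[3,2],[2,3],[2,2,2,2].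
\]

Call the graph \emph{reduced} if $b_i$ is at least the valency of $i$ for every $i$. Chains are reduced, and so are stars with $b_0\ge3$. In a reduced graph $\sum_{i\in\Gamma}E_i$ is anti-nef on $\Gamma$, so all $z_\Gamma(i)=1$, and (H) holds.

Let $G$ be polyhedral with $b_0=2$. There are $3+4+8=15$ choices of arms. Three of them have all $b_i=2$; these are $E_6$, $E_7$, $E_8$, and (H) is vacuous. The other twelve fall into the six cases of Table~\ref{tab:stars}. There $s$ is the arm of order two, $R$ is the connected component of $0$ in $V\setminus V_{\ge3}$, and $V'=V\setminus R$. Figure~\ref{fig:stars} names the vertices and defines a cycle $Y$ in each case; in case (II), $Y$ has coefficient $2$ at $0,x_1,\dots,x_{N-3}$ and $1$ elsewhere.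

\begin{table}[ht]
\centering
\begin{tabular}{llll}
\hline
case & other two arms & $R$ & $V'$\\
\hline
(I) & $[3],[3]$;\ \ $[3],[4]$;\ \ $[3],[5]$ & $A_2$: $s,0$ & $v,v'$\\
(II) & $[3],[2,2]$;\ \ $[3],[2,2,2]$;\ \ $[3],[2,2,2,2]$; & $A_N$: $s,0,x_1,\dots,x_{N-2}$ & $v$\\
 & $[4],[2,2]$;\ \ $[5],[2,2]$ & $N\in\{4,5,6\}$ & \\
(III) & $[2,2],[3,2]$ & $A_4$: $s,0,x_1,x_2$ & $v,u$\\
(IV) & $[3],[3,2]$ & $A_2$: $s,0$ & $v,v',u$\\
(V) & $[3],[2,3]$ & $A_3$: $s,0,x$ & $v,v'$\\
(VI) & $[2,2],[2,3]$ & $D_5$: $0,s,x_1,x_2,y$ & $v$\\
\hline
\end{tabular}
\caption{Polyhedral graphs with $b_0=2$ other than $E_6$, $E_7$, $E_8$.}\label{tab:stars}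
\end{table}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.82,
 o/.style={circle,draw,fill=white,inner sep=1.6pt,font=\scriptsize},
 f/.style={circle,draw,fill=gray!40,inner sep=1.6pt,font=\scriptsize}]
\foreach \x/\y/\z in {0/2/0,4/8/0,10/14/0,0/3/-2.6,5/8/-2.6,10/14/-2.6}
  \draw (\x,\z)--(\y,\z);
\foreach \x/\y/\z/\n in {1/0/1/I,5/0/1/II,12/0/1/III,1/-2.6/1/IV,6/-2.6/1/V,12/-2.6/2/VI}
  {\draw (\x,\y)--++(0,1) node[o,label=right:{\scriptsize$s$}] {\z};
   \path (\x,\y)++(-1,1) node {\small(\n)};}
\foreach \x/\y/\z/\n in {1/0/2/0,5/0/2/0,6/0/2/x_1,7/0/2/x_2,8/0/1/x_3,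
  10/0/1/u,12/0/2/0,13/0/2/x_1,14/0/1/x_2,1/-2.6/2/0,3/-2.6/1/u,
  6/-2.6/2/0,7/-2.6/2/x,11/-2.6/2/y,12/-2.6/3/0,13/-2.6/2/x_1,14/-2.6/1/x_2}
  \node[o,label=below:{\scriptsize$\n$}] at (\x,\y) {\z};
\foreach \x/\y/\n in {0/0/v,2/0/v',4/0/v,11/0/v,0/-2.6/v,2/-2.6/v',5/-2.6/v,8/-2.6/v',10/-2.6/v}
  \node[f,label=below:{\scriptsize$\n$}] at (\x,\y) {1};
\end{tikzpicture}
\caption{Resolution graphs of the polyhedral quotient singularities whose central curve $E_0$ is a $(-2)$-curve, other than $E_6$, $E_7$, $E_8$. White vertices are $(-2)$-curves, shaded vertices have self-intersection at most $-3$. The number in a vertex is the coefficient of the anti-nef cycle $Y$. Case (II) is drawn for $N=5$.}\label{fig:stars}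
\end{figure}

\begin{lemma}\label{lem:Y}
In cases \textup{(I)--(VI)} the cycle $Y$ is anti-nef on $V$. Hence $Z_\Gamma\le Y$ for all connected $\Gamma$, so $z_\Gamma(i)=1$ for $i\in\Gamma\cap V'$, and \textup{(H)} holds.
\end{lemma}

\begin{proof}
The number $Y\cdot E_i$ is $-b_iY(i)$ plus the sum of the coefficients at the neighbors of $i$. This gives:
\begin{center}
\begin{tabular}{lll}
case & vertices $i$ & $Y\cdot E_i$\\
\hline
(I) & $0,s,v,v'$ & $-1,\ 0,\ 2-b_v,\ 2-b_{v'}$\\
(II) & $0,s,v,x_{N-3},x_{N-2}$;\ other $x_j$ & $0,\ 0,\ 2-b_v,\ -1,\ 0$;\ \ $0$\\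
(III) & $0,s,x_1,x_2,v,u$ & $0,\ 0,\ -1,\ 0,\ 0,\ -1$\\
(IV) & $0,s,v,v',u$ & $-1,\ 0,\ -1,\ 0,\ -1$\\
(V) & $0,s,x,v,v'$ & $0,\ 0,\ -1,\ -1,\ -1$\\
(VI) & $0,s,x_1,x_2,y,v$ & $0,\ -1,\ 0,\ 0,\ 0,\ -1$
\end{tabular}
\end{center}
The coefficient of $Y$ is $1$ on $V'$, and $V_{\ge3}\subset V'$.
\end{proof}

\begin{lemma}\label{lem:generate}
For every $G$, the classes $e_i$ with $z_V(i)=1$ generate $\mathbb Z^V/\Lambda$.
\end{lemma}

\begin{proof}
For reduced graphs all $z_V(i)=1$. If all $b_i=2$, then $\mathbb Z^V/\Lambda=P/Q$, and the $\varpi_i$ with $z_V(i)=1$ represent all nonzero classes. There remain stars with $b_0=2$. Applying \eqref{eq:rel} along an arm, starting at its end, we see that the classes of all vertices of the arm, and $e_0$, are multiples of the class of the end. So the classes of the three ends generate. If one arm is a single vertex $s$, the relation \eqref{eq:rel} at the center expresses $e_s$ by $e_0$ and the classes of the two other neighbors of $0$, so the two other ends already generate.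

In the dihedral case consider the cycle with coefficient $1$ at the three ends and $2$ elsewhere. Its intersection number is at most $-4+1+1+2=0$ at the center, at most $-2b_i+4\le0$ at an inner vertex of the third arm, and $-b_i+2\le0$ at an end. So $z_V=1$ at the ends. In cases (I)--(VI), $Y=1$ at the two ends other than $s$, so $z_V=1$ there by Lemma~\ref{lem:Y}.
\end{proof}

\section{Sums of rank-one modules}\label{sec:sums}

Example~\ref{ex:cyclic} used a smooth curve $C\subset X$ through $0$. In general we take the image of a curve $\tilde C\subset\tilde X$ transversal to one exceptional curve $E_i$. Its image is smooth when $z_V(i)=1$, which explains the role of Lemma~\ref{lem:generate}.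

\begin{lemma}\label{lem:curve}
Let $z_V(i)=1$, and let $a\in C(X)$ be the class with $\delta(a)=-e_i$. Then $(L_1\cdot a)\oplus L_2\sim L_1\oplus(L_2\cdot a)$ for all rank-one MCM modules $L_1$, $L_2$.
\end{lemma}

\begin{proof}
\emph{The curve.} Let $\mathcal B$ be a line bundle of degrees $e_i$ (Lemma~\ref{lem:delta}). It is globally generated by (R1). A general element of a finite-dimensional generating space of sections is nonzero at all points $E_i\cap E_j$ and does not vanish identically on any $E_j$. Let $\tilde C$ be its zero divisor. As $\mathcal B|_{E_j}$ is trivial for $j\ne i$ and has degree $1$ for $j=i$, the set $\tilde C\cap E$ is one point $p\in E_i$, which lies on no other $E_j$, and $\tilde C\cdot E_i=1$. So $\tilde C$ is smooth at $p$ and transversal to $E_i$. The components of $\tilde C$ not through $p$ and the singular points of $\tilde C$ have closed images in $X_1$ that avoid $0$. After shrinking $X_1$, $\tilde C$ is a smooth irreducible curve.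

The map $\tilde C\to X_1$ is proper and quasi-finite, hence finite. By (R2), $\mathfrak m_0\mathcal O_{\tilde C}=\mathcal O(-Z_V)|_{\tilde C}$ is generated near $p$ by an element of order $z_V(i)=1$, so $\mathcal O_{\tilde C}/\mathfrak m_0\mathcal O_{\tilde C}=\mathbb C$. By Nakayama's lemma $\mathcal O_{X_1}\to\pi_*\mathcal O_{\tilde C}$ is surjective near $0$. After shrinking, $\tilde C$ maps isomorphically onto a smooth curve $C\subset X_1$ through $0$. On $U$ the ideal of $C$ is $\mathcal O(-\tilde C)|_U=\mathcal B^{-1}|_U$, which is $a|_U$.

\emph{The surjections.} Let $L$ be a rank-one MCM module, $L=\pi_*\mathcal L$ with $\mathcal L$ globally generated (Lemma~\ref{lem:lift}). Near $0$ identify $\mathcal L|_{\tilde C}$ with $\mathcal O_C$. The image of the restriction map $\varphi\colon L\to\mathcal O_C$ is an ideal that contains an element not vanishing at $0$, so $\varphi$ is surjective near $0$. Its kernel has depth $2$ and equals $L\otimes a$ on $U$, so it is $L\cdot a$.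

\emph{The family.} Take such maps $\varphi_1$, $\varphi_2$ for $L_1$, $L_2$. The map $\Phi=(t\varphi_1,(1-t)\varphi_2)\colon(L_1\oplus L_2)[t]\to\mathcal O_C[t]$ is surjective, as its image contains $t\mathcal O_C[t]+(1-t)\mathcal O_C[t]$. Its kernels are $(L_1\cdot a)\oplus L_2$ at $t=1$ and $L_1\oplus(L_2\cdot a)$ at $t=0$. Apply Lemma~\ref{lem:ker}.
\end{proof}

\begin{proposition}\label{prop:sums}
For every $G$ and all rank-one MCM modules $L_1,\dots,L_r$,
\[
L_1\oplus\dots\oplus L_r\sim\mathcal O_X^{r-1}\oplus(L_1\cdots L_r).
\]
\end{proposition}

\begin{proof}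
By Lemmas~\ref{lem:delta} and \ref{lem:generate}, the classes $a$ of Lemma~\ref{lem:curve} generate $C(X)$. The group is finite, so every element is a product of such classes, without inverses. Moving the factors one at a time, we get $(L\cdot a)\oplus L'\sim L\oplus(L'\cdot a)$ for every $a\in C(X)$. With $L=\mathcal O_X$ this reads $a\oplus L'\sim\mathcal O_X\oplus(a\cdot L')$, and the claim follows by induction on $r$.
\end{proof}

\section{Splitting degree vectors}\label{sec:split}

\subsection*{Submodular functions}
Let $B$ be a finite set. For $x\in\mathbb Z^B$ and $W\subset B$ put $x(W)=\sum_{i\in W}x_i$. A function $f\colon2^B\to\mathbb Z$ is \emph{submodular} if $f(W)+f(W')\ge f(W\cup W')+f(W\cap W')$ for all $W,W'$, \emph{supermodular} if $-f$ is submodular, and \emph{monotone} if $W\subset W'$ implies $f(W)\le f(W')$. The function $W\mapsto x(W)$ is both sub- and supermodular. We write $x\le f$ if $x(W)\le f(W)$ for all $W$, and $W+a$ for $W\cup\{a\}$. We include a proof of Frank's sandwich theorem.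

\begin{lemma}\label{lem:sandwich}
Let $p,f\colon2^B\to\mathbb Z$ vanish at $\emptyset$, with $p$ supermodular, $f$ submodular and $p\le f$. There is $y\in\mathbb Z^B$ with $p(W)\le y(W)\le f(W)$ for all $W$.
\end{lemma}

\begin{proof}
We use induction on $|B|$, the case $B=\emptyset$ being empty. Fix $a\in B$. For $W,W'\subset B\setminus\{a\}$,
\begin{align*}
p(W+a)+p(W')&\le p(W\cup W'+a)+p(W\cap W')\\
&\le f(W\cup W'+a)+f(W\cap W')\le f(W'+a)+f(W).
\end{align*}
So there is an integer $c$ with
\begin{equation}\label{eq:choicec}
p(W+a)-f(W)\le c\le f(W'+a)-p(W')\qquad\text{for all }W,W'\subset B\setminus\{a\}.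
\end{equation}
On subsets of $B\setminus\{a\}$ put
\[
f'(W)=\min(f(W),f(W+a)-c),\qquad p'(W)=\max(p(W),p(W+a)-c).
\]
Then $f'$ is submodular. If the minima for $W$ and $W'$ are attained by terms of the same type, use the submodularity of $f$ for $W,W'$ or for $W+a,W'+a$. In the mixed case use $f(W)+f(W'+a)-c\ge f(W\cap W')+f(W\cup W'+a)-c$. The same argument applied to $-p$ and $-c$ shows that $p'$ is supermodular. The inequality $p'(W)\le f'(W)$ amounts to four inequalities, two from $p\le f$ and two from \eqref{eq:choicec} with $W'=W$. Taking $W=W'=\emptyset$ in \eqref{eq:choicec} gives $p(a)\le c\le f(a)$, so $p'$ and $f'$ vanish at $\emptyset$. By induction there is $y$ on $B\setminus\{a\}$ between $p'$ and $f'$. Put $y_a=c$.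
\end{proof}

\begin{lemma}\label{lem:split}
Let $f_1,\dots,f_r\colon2^B\to\mathbb Z$ be monotone, submodular and zero at $\emptyset$. If $x\in\mathbb Z_{\ge0}^B$ satisfies $x\le f_1+\dots+f_r$, then $x=x^1+\dots+x^r$ with $x^j\in\mathbb Z^B_{\ge0}$ and $x^j\le f_j$.
\end{lemma}

\begin{proof}
By induction, using $f_1$ and $f_2+\dots+f_r$, we may take $r=2$. Lemma~\ref{lem:sandwich} for $f=f_1$ and $p=x-f_2$ gives $y\in\mathbb Z^B$ with $y\le f_1$ and $x-y\le f_2$. Monotonicity is needed to make both parts nonnegative. Put $y'_i=\min(\max(y_i,0),x_i)$, so that $0\le y'_i\le x_i$. Then $y'_i\le\max(y_i,0)$ gives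
\[
y'(W)\le y(W\cap\{i:y_i>0\})\le f_1(W\cap\{i:y_i>0\})\le f_1(W).
\]
Also $x_i-y'_i=\max(x_i-\max(y_i,0),0)\le\max(x_i-y_i,0)$, so the same chain with $x-y$ and $f_2$ gives $x-y'\le f_2$.
\end{proof}

The link with the resolution is the number $c(W)$ of connected components of the subgraph induced on $W\subset V$. As the graph is a tree, $c(W)$ is $|W|$ minus the number of edges inside $W$. For each edge, the function that is $1$ if both endpoints lie in $W$ and $0$ otherwise is supermodular. So $c$ is submodular.

\subsection*{Reduced graphs}

\begin{proposition}\label{prop:reduced}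
If the graph is reduced, every MCM module $M$ of rank $r$ is $\sim$-equivalent to a direct sum of $r$ rank-one MCM modules.
\end{proposition}

\begin{proof}
Let $M=\pi_*\mathcal F$ with $\mathcal F$ good of nef degrees $\gamma$ (Lemma~\ref{lem:lift}). Put $f(W)=\sum_{i\in W}(b_i-2)+c(W)$ for $W\subset V$. This function is submodular, nonnegative and zero at $\emptyset$, and $f(\Gamma)=K\cdot Z_\Gamma+1$ for connected $\Gamma$, since $Z_\Gamma$ is reduced. Summing Lemma~\ref{lem:bounds} over the components of $W$ gives $\gamma\le rf$.

The function $f$ need not be monotone: adding a center with $b_0=3$ to the set of its three neighbors lowers $f$ by one. We replace it by $\hat f(W)=\min_{W_1\supseteq W}f(W_1)$, which is monotone, satisfies $\hat f\le f$ and $\hat f(\emptyset)=0$, and is submodular: if $W_1\supseteq W$ and $W_1'\supseteq W'$ attain the minima, then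
\[
f(W_1)+f(W_1')\ge f(W_1\cup W_1')+f(W_1\cap W_1')\ge\hat f(W\cup W')+\hat f(W\cap W').
\]
As $\gamma$ is nef, $\gamma(W)\le\gamma(W_1)\le rf(W_1)$ for $W_1\supseteq W$, so $\gamma\le r\hat f$. By Lemma~\ref{lem:split}, $\gamma=\gamma^1+\dots+\gamma^r$ with $\gamma^j$ nef and $\gamma^j\le\hat f\le f$. Each $\gamma^j$ is $1$-good by Proposition~\ref{prop:goodline}. Apply Corollary~\ref{cor:reduce}.
\end{proof}

\subsection*{Polyhedral graphs with $b_0=2$}
Now fundamental cycles have coefficients larger than one on $R$, and the bounds $\gamma\cdot Z_\Gamma\le r(K\cdot Z_\Gamma+1)$ are no longer bounds on the sums $\gamma(W)$. Lemma~\ref{lem:weyl} removes the difficulty: it makes $\gamma|_R$ zero or a single basis vector. We assign this vector to the first summand and split only the part of $\gamma$ on $V'$, where all coefficients are one.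

\begin{proposition}\label{prop:b2}
If $G$ is polyhedral with $b_0=2$, every MCM module $M$ of rank $r\ge2$ is $\sim$-equivalent to a direct sum of $r$ rank-one MCM modules.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:lift} and \ref{lem:weyl}, $[M]\in\kappa(\gamma)$ for a nef $r$-good vector $\gamma$ with $\lambda=\gamma|_R$ minimal, where $R=V$ for $E_6$, $E_7$, $E_8$. By Corollary~\ref{cor:reduce} it suffices to write $\gamma$ as a sum of $r$ vectors that are $1$-good. For $E_6$, $E_7$, $E_8$ take $\gamma=\lambda+0+\dots+0$; these vectors are $1$-good by Proposition~\ref{prop:goodline}, since $\lambda\cdot Z_\Gamma\le\lambda\cdot Z_V\le1$.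

Consider cases (I)--(VI), and let $d=\gamma|_{V'}$. Say that $W\subset V'$ \emph{touches} $R$ if some vertex of $W$ is adjacent to $R$, and put $\nu(W)=1$ if $W$ touches $R$ and $\nu(W)=0$ otherwise. Define
\[
c'(W)=c(W\cup R)-1+\nu(W),\qquad f(W)=\sum_{i\in W}(b_i-2)+c'(W).
\]
Thus $c'(W)$ counts the components of $W\cup R$ other than $R$ itself. The function $\nu$, which records whether $W$ meets a fixed set, is submodular, and so is $W\mapsto c(W\cup R)$. Hence $f$ and $f-\nu$ are submodular, and both vanish at $\emptyset$. The function $\zeta$ measures the contribution of $\lambda$. If $\lambda=0$, put $\zeta=0$. If $\lambda=\varpi_{i_0}$, with $z_R(i_0)=1$, put $\zeta(W)=z_{\Gamma_0}(i_0)$ if $W$ touches $R$, where $\Gamma_0$ is the component of $W\cup R$ containing $R$, and $\zeta(W)=0$ otherwise. Let $F=f-\zeta$.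

\emph{Step 1: $d\le rf-\zeta=F+(r-1)f$.} Let $\Gamma\ne R$ be a component of $W\cup R$. By Lemma~\ref{lem:Y}, $K\cdot Z_\Gamma=\sum_{i\in\Gamma\cap W}(b_i-2)$, and $\gamma\cdot Z_\Gamma$ equals $d(\Gamma\cap W)$, plus $\zeta(W)$ if $\Gamma\supset R$. Sum Lemma~\ref{lem:bounds} over these $c'(W)$ components.

\emph{Step 2: let $x\in\mathbb Z^{V'}_{\ge0}$. If $x\le f$, then $(0|_R,x)$ is $1$-good. If $x\le F$, then $(\lambda,x)$ is $1$-good.} The first claim is the second one for $\lambda=0$. We check the hypothesis of Proposition~\ref{prop:goodline} for $\gamma'=(\lambda,x)$. Let $\Gamma$ be connected and $W=\Gamma\setminus R$. If $W=\emptyset$, then $\gamma'\cdot Z_\Gamma\le(\lambda,Z_R)\le1=K\cdot Z_\Gamma+1$. Let $W\ne\emptyset$. If $\Gamma$ does not meet $R$, then $W=\Gamma$ is connected, $c'(W)=1$ whether or not $W$ touches $R$, and $\gamma'\cdot Z_\Gamma=x(W)\le f(W)=K\cdot Z_\Gamma+1$. If $\Gamma$ meets $R$, then $W$ touches $R$ and $W\cup R=\Gamma\cup R=\Gamma_0$ is connected, so $c'(W)=1$. From $Z_\Gamma\le Z_{\Gamma_0}$ we get $\gamma'\cdot Z_\Gamma\le x(W)+\zeta(W)\le f(W)=K\cdot Z_\Gamma+1$.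

\emph{Step 3: reduction.} By Step 2 it suffices to write $d=x^1+\dots+x^r$ with $x^j\ge0$, $x^1\le F$ and $x^j\le f$ for $j\ge2$. The values below show that $f$ is monotone in all cases. By Lemma~\ref{lem:split} it suffices to find a monotone submodular function $\hat F\le F$ with $\hat F(\emptyset)=0$ and $d\le\hat F+(r-1)f$. If $F$ itself is monotone and submodular, $\hat F=F$ works by Step 1. This settles $\lambda=0$, where $F=f$. Let $\lambda=\varpi_{i_0}$.

\emph{Step 4: cases \textup{(II)} and \textup{(VI)}.} Here $V'=\{v\}$, and a function on $2^{V'}$ vanishing at $\emptyset$ is monotone and submodular if its value at $v$ is $\ge0$. We have $f(v)=b_v-1\ge2$ and $\zeta(v)\le Y(i_0)$. In case (II), $Y\le2$. In case (VI) the vertices of $D_5$ with $z_R=1$ are $s,y,x_2$, where $Y=2,2,1$. So $F(v)\ge0$.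

\emph{Step 5: the values in the remaining cases.} We need the cycles $Z_{\Gamma_0}$ exactly. If $\Gamma_0$ is a chain, $Z_{\Gamma_0}$ is reduced. Otherwise $\Gamma_0$ contains $0$ and its three neighbors, the reduced cycle has intersection number $-2+3>0$ with $E_0$, so $z_{\Gamma_0}(0)\ge2$; and $Z_{\Gamma_0}\le Y$. In cases (I) and (IV) this gives $Z_{\Gamma_0}=Y|_{\Gamma_0}$. In case (III), once the coefficient at $0$ is $2$, the intersection number with $E_{x_1}$ is $-2+2+1>0$, so again $Z_{\Gamma_0}=Y|_{\Gamma_0}$ for $\Gamma_0=R\cup\{v\}$ and $\Gamma_0=V$. In case (V) the same argument at $x$ gives $Z_V=Y$; the set $R\cup\{v'\}$ is a chain; and $Z_{R\cup\{v\}}$ has coefficient $2$ at $0$ and $1$ at $s,x,v$, this cycle having intersection numbers $-1,0,0,-1$ at $0,s,x,v$. In these four cases $R$ is of type $A$, so $i_0$ can be any vertex of $R$. With $\beta=b_v-1\ge2$ and $\beta'=b_{v'}-1\ge2$ in case (I), and writing $vv'$ for $\{v,v'\}$, we obtain Table~\ref{tab:values}.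

\begin{table}[ht]
\centering
\begin{tabular}{lllll}
\hline
case & sets $W$ and values of $f$ & $i_0$ & $\zeta$ & $F$\\
\hline
(I) & $v,\ v',\ vv'$ & $s$ & $1,1,1$ & $\beta-1,\ \beta'-1,\ \beta+\beta'-2$\\
 & $\beta,\ \beta',\ \beta+\beta'-1$ & $0$ & $1,1,2$ & $\beta-1,\ \beta'-1,\ \beta+\beta'-3$\\
\hline
(III) & $v,\ u,\ vu$ & $s,x_2$ & $1,0,1$ & $1,1,1$\\
 & $2,1,2$ & $0,x_1$ & $2,0,2$ & $0,1,0$\\
\hline
(IV) & $v,v',u,vv',v'u,vu,vv'u$ & $s$ & $1,1,0,1,1,1,1$ & $1,1,1,2,1,2,2$\\
 & $2,2,1,3,2,3,3$ & $0$ & $1,1,0,2,1,1,2$ & $1,1,1,1,1,2,1$\\
\hline
(V) & $v,\ v',\ vv'$ & $s$ & $1,1,1$ & $1,1,2$\\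
 & $2,2,3$ & $0$ & $2,1,2$ & $0,1,1$\\
 & & $x$ & $1,1,2$ & $1,1,1$\\
\hline
\end{tabular}
\caption{The functions $f$, $\zeta$ and $F=f-\zeta$ on the nonempty subsets of $V'$.}\label{tab:values}
\end{table}

On a two-element set, a function with value $0$ at $\emptyset$, values $n_1,n_2\ge0$ on the points and $n_{12}$ on the whole set is monotone and submodular if and only if $\max(n_1,n_2)\le n_{12}\le n_1+n_2$. This holds for $F$ in all rows of cases (I) and (V), where the second row of (I) uses $\beta,\beta'\ge2$, and in the first row of case (III). In the first row of case (IV), $F=f-\nu$ is submodular, and it is monotone because its values are $1$ on points, $1$ or $2$ on pairs and $2$ on $V'$. Two rows remain, in which $F$ is not monotone.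

\emph{Step 6: case \textup{(IV)}, $i_0=0$.} Let $\hat F=1$ on all nonempty sets. It is monotone, submodular and $\le F$, and it differs from $F$ only at $vu$. So by Step 1 the inequality $d(W)\le\hat F(W)+(r-1)f(W)$ holds for $W\ne vu$. For $W=vu$ the bound is $1+3(r-1)$, the same as for $vv'u$, and $d(vu)\le d(vv'u)$.

\emph{Step 7: case \textup{(III)}, $i_0\in\{0,x_1\}$.} The only monotone function $\hat F\le F$ vanishing at $\emptyset$ is $\hat F=0$, so we need $d\le(r-1)f$. Step 1 gives $d_v\le2(r-1)$ and $d_v+d_u\le2(r-1)$, as required, but only $d_u\le r$ instead of $d_u\le r-1$. We use that $E_u$ is a $(-2)$-curve not adjacent to $R$. As long as $d_u\ge2$, replace $\gamma$ by $\gamma+E_u$. By Lemma~\ref{lem:moves} the vector stays $r$-good with the same $\kappa$; the entry $d_u$ drops by $2$, $d_v$ grows by $1$, and $\gamma|_R$ is unchanged, so the vector stays nef and Step 1 still applies. In the end $d_u\le1\le r-1$, so $d\le(r-1)f$.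
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

MCM modules of rank $r$ exist and $|C(X)|=|G/[G,G]|$ by Section~\ref{sec:modules}. By Proposition~\ref{prop:detinv}, $M\sim N$ implies $\det M\cong\det N$. For $r=1$ we have $\det M=M$, and the theorem follows. Let $r\ge2$. Every MCM module $M$ of rank $r$ is $\sim$-equivalent to a direct sum of $r$ rank-one modules: if $G$ is abelian, $M$ is such a sum, since all irreducible representations have dimension one; if $G$ is dihedral, use Proposition~\ref{prop:dihedral}; if $G$ is polyhedral, use Proposition~\ref{prop:reduced} for $b_0\ge3$ and Proposition~\ref{prop:b2} for $b_0=2$. By Proposition~\ref{prop:sums}, $M\sim\mathcal O_X^{r-1}\oplus L$ for some $L$ of rank one, and $L=\det(\mathcal O_X^{r-1}\oplus L)\cong\det M$. Hence modules with isomorphic determinants lie in the same component, every class $L\in C(X)$ is the determinant of exactly one component, and $\mathcal O_X^{r-1}\oplus L$ is the only module of this form in that component. So $\mathbf G^{\mathrm{def}}(X,r)$ has $|C(X)|=|G/[G,G]|$ components, and Conjecture~(A) holds. \qed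

\begin{thebibliography}{9}

\bibitem{Artin} Artin, 1966.

\bibitem{Auslander} Auslander, 1986.

\bibitem{Bourbaki} Bourbaki, Lie VI.

\bibitem{Brieskorn} Brieskorn, Invent.\ Math.\ 4 (1968).

\bibitem{Herzog} Herzog, 1978.

\bibitem{Lipman} Lipman, 1969.

\bibitem{DefRel} \emph{The deformation relation on the set of Cohen--Macaulay modules on a quotient surface singularity}, \texttt{https://www.impan.pl/shop/publication/transaction/download/product/86100}.

\end{thebibliography}
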